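# Deciding regularity of an RBox is impossible

## 1. Inclusions with a single role on the left

Fix a finite set $N_R$ of *role names*, to be read as names of binary relations.

**Definition (roles, RBoxes, models).** A *role* is a role name $r\in N_R$ or an *inverse role* $r^-$ with $r\in N_R$. The finite set of all roles is $\Sigma^\pm$, and $(r^-)^-$ is identified with $r$. A *role inclusion* (RI) is an expression $S_1\circ\cdots\circ S_n\sqsubseteq R$ with $n\ge1$ and $S_1,\dots,S_n,R\in\Sigma^\pm$; we call $n$ its length. An *RBox* $\mathcal R$ is a finite set of RIs. An *interpretation* $\mathcal I$ consists of a domain $\Delta^{\mathcal I}$ and a relation $r^{\mathcal I}\subseteq\Delta^{\mathcal I}\times\Delta^{\mathcal I}$ for each $r\in N_R$, and it sets $(r^-)^{\mathcal I}=\{(e,d):(d,e)\in r^{\mathcal I}\}$. It satisfies the RI above if $S_1^{\mathcal I}\circ\cdots\circ S_n^{\mathcal I}\subseteq R^{\mathcal I}$, where $\circ$ is composition of relations. It is a *model* of $\mathcal R$ if it satisfies every RI in $\mathcal R$.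

**Definition (consequence, regularity).** We write $S_1\circ\cdots\circ S_n\sqsubseteq^{\mathcal R}R$ if every model of $\mathcal R$ satisfies $S_1\circ\cdots\circ S_n\sqsubseteq R$, and put
$$L_{\mathcal R}(R)=\{S_1\cdots S_n : S_1\circ\cdots\circ S_n\sqsubseteq^{\mathcal R}R\},$$
a language of nonempty words over the alphabet $\Sigma^\pm$. The RBox $\mathcal R$ is *regular* if $L_{\mathcal R}(R)$ is a regular language for every role $R$.

To compute with these languages we need to test one word at a time. Let $w=S_1\cdots S_n$ be a word over $\Sigma^\pm$. We build an interpretation $\mathcal I_w$ on the domain $\{0,\dots,n\}$. "Put $(d,e)$ into $R$" means: add $(d,e)$ to $r$ if $R=r$, and add $(e,d)$ to $r$ if $R=r^-$. First put $(i-1,i)$ into $S_i$ for $1\le i\le n$. Then, as long as some RI $S_1'\circ\cdots\circ S_k'\sqsubseteq R'$ of $\mathcal R$ is violated by a pair $(d,e)$, put $(d,e)$ into $R'$. There are finitely many pairs and roles, so this stops. The result is $\mathcal I_w$.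

**Lemma 1.** $w\in L_{\mathcal R}(R)$ if and only if $(0,n)\in R^{\mathcal I_w}$. In particular membership in $L_{\mathcal R}(R)$ is decidable.

*Proof.* $\mathcal I_w$ is a model of $\mathcal R$, and $(0,n)\in S_1^{\mathcal I_w}\circ\cdots\circ S_n^{\mathcal I_w}$. So $w\in L_{\mathcal R}(R)$ forces $(0,n)\in R^{\mathcal I_w}$.

Conversely let $(0,n)\in R^{\mathcal I_w}$, let $\mathcal J$ be a model, and let $h(0),\dots,h(n)$ be elements with $(h(i-1),h(i))\in S_i^{\mathcal J}$ for all $i$. We claim that whenever $(a,b)$ is put into a role $R'$ during the construction, $(h(a),h(b))\in R'^{\mathcal J}$. This holds for the initial pairs. If $(a,b)$ is put into $R'$ because of an RI $S_1'\circ\cdots\circ S_k'\sqsubseteq R'$, then the pairs of the chain from $a$ to $b$ were already present. So by induction their $h$-images form a chain for $S_1',\dots,S_k'$ in $\mathcal J$, and $(h(a),h(b))\in R'^{\mathcal J}$ because $\mathcal J$ is a model. In particular $(h(0),h(n))\in R^{\mathcal J}$. Since the path was arbitrary, $\mathcal J$ satisfies $S_1\circ\cdots\circ S_n\sqsubseteq R$. $\square$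

As a small example take $\mathcal R=\{r^-\sqsubseteq r\}$ and $w=r$. We put $(0,1)$ into $r$; then $(1,0)\in(r^-)^{\mathcal I}$, so $(1,0)$ is put into $r$, and hence $(0,1)\in(r^-)^{\mathcal I}$. So $r\in L_{\mathcal R}(r)$ and $r\in L_{\mathcal R}(r^-)$. This is the general pattern when all RIs have length one.

**Proposition 2.** If all RIs of $\mathcal R$ have length $n=1$, then $\mathcal R$ is regular. In fact every $L_{\mathcal R}(R)$ is finite.

*Proof.* Let $w$ have length $n$. Initially only pairs of the form $(i-1,i)$ or $(i,i-1)$ lie in roles. An RI of length one only copies existing pairs into further roles, so this remains true in $\mathcal I_w$. If $n\ge2$, then $(0,n)$ is not such a pair, so $w\notin L_{\mathcal R}(R)$ by Lemma 1. Thus $L_{\mathcal R}(R)$ contains only words of length one. $\square$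

## 2. Two roles on the left: matching appears

What changes when an RI may have length two? New pairs now arise at larger distances. With $\mathcal R=\{r\circ r\sqsubseteq r\}$ all words $r,rr,rrr,\dots$ lie in $L_{\mathcal R}(r)$, which is infinite but harmless. Now take $N_R=\{a,E,E'\}$ and
$$a\circ E'\sqsubseteq E,\qquad E\circ a\sqsubseteq E'.$$
For $w=aEa$ the construction starts with $(0,1)\in a$, $(1,2)\in E$, $(2,3)\in a$. It then puts $(1,3)$ into $E'$ and $(0,3)$ into $E$. So $aEa\in L_{\mathcal R}(E)$, and repeating this gives $a^nEa^n\in L_{\mathcal R}(E)$ for all $n$. We shall see (Lemma 5) that $a^nEa^m\in L_{\mathcal R}(E)$ only if $n=m$, so this RBox is not regular.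

So some RBoxes with RIs of length two are regular and some are not. Is there an algorithm which, given $N_R$ and $\mathcal R$, decides whether $\mathcal R$ is regular? This question comes from "Pushing Optimal ABox Repair from EL Towards More Expressive Horn-DLs" (https://login.easychair.org/publications/preprint/ZJbg/open). The answer is no. Call an RBox *inverse-free* if only role names occur in its RIs.

**Theorem 3.** There is no algorithm deciding, given $N_R$ and an RBox $\mathcal R$, whether $\mathcal R$ is regular. This holds even for inverse-free RBoxes in which every RI $S_1\circ\cdots\circ S_n\sqsubseteq R$ has $n\le2$. Moreover, the set of non-regular RBoxes of this restricted form is not recursively enumerable.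

**Theorem 4.**
(a) If all RIs have $n=1$, then $\mathcal R$ is regular; so the bound $n\le 2$ in Theorem 3 is optimal.
(b) For inverse-free RBoxes, regularity is recursively enumerable (so, by Theorem 3, r.e. but undecidable).
(c) No computable function of $\mathcal R$ bounds the size of DFAs for the languages $L_{\mathcal R}(R)$ over all regular inverse-free RBoxes $\mathcal R$ (even with $n\le2$).
(d) For arbitrary RBoxes (with inverses), regularity is in $\Sigma^0_2$.

Part (a) is Proposition 2. The one external ingredient of Theorem 3 is a theorem of P. K. Hooper (*The undecidability of the Turing machine immortality problem*, J. Symbolic Logic 31 (1966) 219–234), recalled in Section 9. The proof is a chain of reductions, which we walk from the RBox end: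
$$\text{RBox}\ \leftarrow\ \text{words avoiding a linear language}\ \leftarrow\ \text{dyadic tilings}\ \leftarrow\ \text{orbits of affine maps}\ \leftarrow\ \text{Turing machines}.$$

We use *König's lemma* several times: an infinite, finitely branching tree has an infinite branch.

## 3. Inverse-free RBoxes are pure grammars

Let $\mathcal R$ be inverse-free. Read an RI $S_1\circ\cdots\circ S_n\sqsubseteq R$ as a production $R\to S_1\cdots S_n$, let $\Rightarrow^*$ be the resulting derivation relation on $N_R^+$, and put
$$L(R)=\{w\in N_R^+:R\Rightarrow^*w\}\qquad(R\in N_R).$$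
This is a grammar without terminals: every intermediate word of a derivation belongs to the language. For the example of Section 2, $E\to aE'$ and $E'\to Ea$ give $L(E)=\{a^nEa^n:n\ge0\}\cup\{a^{n+1}E'a^n:n\ge0\}$.

**Lemma 5.** Let $\mathcal R$ be inverse-free and $R\in N_R$. Then $L_{\mathcal R}(R)=L(R)$ and $L_{\mathcal R}(R^-)=\{S_n^-\cdots S_1^-:S_1\cdots S_n\in L(R)\}$. Hence $\mathcal R$ is regular iff all $L(R)$, $R\in N_R$, are regular.

*Proof.* **Step 1: derivable words are consequences.** In a model, each production $R\to S_1\cdots S_n$ says $S_1^{\mathcal I}\circ\cdots\circ S_n^{\mathcal I}\subseteq R^{\mathcal I}$. Composition is monotone, so by induction on the length of a derivation $L(R)\subseteq L_{\mathcal R}(R)$.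

**Step 2: consequences are derivable, even if inverse roles occur in the word.** Let $w=S_1\cdots S_n\in L_{\mathcal R}(R)$ with $S_i\in\Sigma^\pm$. Define $\mathcal I$ on $\{0,\dots,n\}$ by letting $r^{\mathcal I}$ consist of

- all *forward* pairs $(i,j)$, $i<j$, with $S_{i+1}\cdots S_j\in N_R^+$ and $r\Rightarrow^*S_{i+1}\cdots S_j$;
- all *backward* pairs $(j,i)$, $i<j$, with $S_j^-\cdots S_{i+1}^-\in N_R^+$ and $r\Rightarrow^*S_j^-\cdots S_{i+1}^-$.

Then $(i-1,i)\in S_i^{\mathcal I}$: if $S_i=r$ is a role name, $(i-1,i)$ is a forward pair of $r$; if $S_i=r^-$, then $(i,i-1)$ is a backward pair of $r$. We check that $\mathcal I$ is a model. Take a chain of pairs matching the left side of an RI $R_1\circ\cdots\circ R_k\sqsubseteq R'$. If a forward pair ends in $i$ and is followed by a backward pair, then the first requires $S_i\in N_R$ and the second $S_i^-\in N_R$. If a backward pair ends in $i$ and is followed by a forward pair, then the first requires $S_{i+1}^-\in N_R$ and the second $S_{i+1}\in N_R$. Both are impossible, since exactly one of $S,S^-$ is a role name. So all pairs of the chain have the same direction.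 Their derived words then concatenate to the word belonging to the composed pair, and $R'\to R_1\cdots R_k$ shows that $R'$ derives it. So the composed pair lies in $R'^{\mathcal I}$.

Since $\mathcal I$ is a model and $(0,n)\in S_1^{\mathcal I}\circ\cdots\circ S_n^{\mathcal I}$, we get $(0,n)\in R^{\mathcal I}$. As $0<n$, this pair is forward, that is, $w\in N_R^+$ and $R\Rightarrow^*w$.

**Step 3: inverse roles on the right.** Taking inverses of relations, $T_1\circ\cdots\circ T_n\sqsubseteq^{\mathcal R}R^-$ iff $T_n^-\circ\cdots\circ T_1^-\sqsubseteq^{\mathcal R}R$. So $L_{\mathcal R}(R^-)$ is the image of $L_{\mathcal R}(R)=L(R)$ under reversal and a bijective renaming of letters, and is regular iff $L(R)$ is. $\square$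

The lemma already yields the positive results (b) and (d).

**Proof of Theorem 4(b).** The purpose is to characterize the tuple $(L(R))_R$ by a condition that can be checked on DFAs. Let $U_R$ be the set of role names reachable from $R$ by productions of length $1$ (including $R$ itself). Let $\mathcal P'$ be the set of $R\to\gamma$ with $|\gamma|\ge2$ such that $R'\to\gamma$ is a production for some $R'\in U_R$. A derivation from $R$ performs some unit steps, and then either stops or uses a production with a right side of length at least two. So the tuple $K_R=L(R)$ satisfies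
$$K_R=U_R\cup\bigcup_{(R\to S_1\cdots S_n)\in\mathcal P'}K_{S_1}\cdots K_{S_n}\qquad(R\in N_R),\quad K_R\subseteq N_R^+. \tag{1}$$
Conversely (1) has only one solution: each $n\ge2$ and no $K_S$ contains the empty word, so the words of length $m$ in $K_R$ are determined by the shorter words of all the $K_S$. Hence a tuple of regular languages equals $(L(R))_R$ iff it satisfies (1), and for languages given by DFAs, (1) can be tested effectively. Enumerate all tuples of DFAs over $N_R$ and test (1). By Lemma 5 this halts exactly on the regular inverse-free RBoxes. $\blacksquare$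

**Proof of Theorem 4(d).** Recall that a property is in $\Sigma^0_2$ if it has the form $\exists a\,\forall b\,P$ with $P$ decidable and $a,b$ ranging over finite objects. Regularity of $\mathcal R$ says: there are DFAs, one for each role, such that for every word $w$ and role $R$, the DFA for $R$ accepts $w$ iff $w\in L_{\mathcal R}(R)$. By Lemma 1 the last condition is decidable. $\blacksquare$

## 4. Sentential forms, and a letter that absorbs them

It is a textbook fact that regularity of the language generated by a context-free grammar is undecidable. So a sensible first try is to turn a context-free grammar into an RBox with the same productions. One implication survives: if the RBox is regular, then intersecting $L(Z)$, for the start symbol $Z$, with $T^*$ for the terminal alphabet $T$ shows that the generated language is regular. The converse is where this stops. Take $Z\to aZ'$, $Z'\to Za$, $Z\to a$. The generated language is $\{a^{2n+1}:n\ge0\}$, which is regular. But as a pure grammar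
$$L(Z)=\{a^nZa^n\}\cup\{a^{n+1}Z'a^n\}\cup\{a^{2n+1}\},$$
and $L(Z)\cap a^*Za^*=\{a^nZa^n\}$ is not regular. A pure grammar shows all its sentential forms, and these may be non-regular even when the generated language is regular.

So we want non-regularity to have a single source, and a device that swallows everything else. The source will be the matching pair $E\to xE'$, $E'\to Ex$. The device is a letter $A$ which generates a two-sided ideal $W$ of words, where every other nonterminal may rewrite itself to $A$. If long words over $T$ all fall into the ideal, then the matching in $uEv$ becomes invisible for long $u,v$.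

Recall that a context-free grammar is *linear* if each right side contains at most one nonterminal. For $\mathrm{Err}\subseteq T^+$, let $\mathrm{Av}(\mathrm{Err})$ be the set of words in $T^*$ with no factor (contiguous subword) in $\mathrm{Err}$. For instance, with $T=\{a,b\}$ and $\mathrm{Err}=\{aa,bb,aba\}$ we get $\mathrm{Av}(\mathrm{Err})=\{\varepsilon,a,b,ab,ba,bab\}$.

**Proposition 6.** From a linear context-free grammar generating $\mathrm{Err}\subseteq T^+$ one can compute an inverse-free RBox $\mathcal R$ with all RIs of length $\le2$, such that $\mathcal R$ is regular iff $\mathrm{Av}(\mathrm{Err})$ is finite.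

*Proof.* **Step 1: bring the grammar to a form with right sides of length at most two.** First remove empty right sides: for each production $X\to uYv$ with $Y\Rightarrow^*\varepsilon$ add $X\to uv$ if $uv\ne\varepsilon$, and delete all $X\to\varepsilon$. As $\varepsilon\notin\mathrm{Err}$, the language stays the same. Then split long right sides, peeling off one terminal at a time with new nonterminals. All productions now have one of the forms
$$X\to tY,\quad X\to Yt,\quad X\to Y,\quad X\to t\qquad(t\in T,\ X,Y\in\mathcal X),$$
with start symbol $Z\in\mathcal X$.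

**Step 2: define the RBox.** Let $N_R=T\uplus\mathcal X\uplus\{A,E,E'\}$ and let $\mathcal R$ correspond to the productions

1. $A\to xA$ and $A\to Ax$ for all $x\in N_R$; $A\to Z$;
2. $X\to A$ for all $X\in\mathcal X$; $E\to A$; $E'\to A$;
3. the productions of the linear grammar;
4. $E\to xE'$ and $E'\to Ex$ for all $x\in T$.

Letters of $T$ have no productions. For $X\in\mathcal X$ let $S(X)$ be the set of words derivable from $X$ using group 3 only. By linearity each element of $S(X)$ is of the form $uYv$ ($u,v\in T^*$, $Y\in\mathcal X$) or lies in $T^+$, and $S(Z)\cap T^+=\mathrm{Err}$. Put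
$$F=\{A\}\cup S(Z),\qquad W=N_R^*FN_R^*.$$

**Step 3: show $L(A)=W$.** For "$\supseteq$": if $\alpha,\beta\in N_R^*$, group 1 gives $A\Rightarrow^*\alpha A\beta\Rightarrow\alpha Z\beta$, and then $\alpha f\beta$ for each $f\in S(Z)$. For "$\subseteq$": $A\in W$, so it suffices that $W$ is closed under derivation steps. Consider a word with an occurrence of some $f\in F$. Rewriting a letter outside this occurrence keeps it. If $f=A$ is rewritten, the result contains $A$ or $Z$, both in $F$. If $f=uYv\in S(Z)$ and $Y$ is rewritten, then by group 3 we get an element of $S(Z)$, and by group 2 a word containing $A$. Letters of $T$ cannot be rewritten.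

**Step 4: compute the other languages.** Each of $X\in\mathcal X$, $E$, $E'$ derives $A$, so their languages contain $W$, and $W$ is closed under derivation. We claim, with $u,v$ ranging over $T^*$,
$$L(X)=S(X)\cup W,\qquad L(t)=\{t\}\ (t\in T),$$
$$L(E)=W\cup\{uEv:|u|=|v|\}\cup\{uE'v:|u|=|v|+1\},$$
$$L(E')=W\cup\{uE'v:|u|=|v|\}\cup\{uEv:|v|=|u|+1\}.$$
The inclusion "$\subseteq$" follows by looking at one step. In $uYv\in S(X)$ only $Y$ can be rewritten: group 3 stays in $S(X)$, group 2 gives $uAv\in W$. In $uEv$ only $E$ can be rewritten, giving $uxE'v$ or $uAv\in W$; in $uE'v$ only $E'$, giving $uExv$ or $uAv\in W$. If $|u|=|v|$ then $|ux|=|v|+1$, and if $|u|=|v|+1$ then $|u|=|xv|$, so the set for $E$ is closed. If $|u|=|v|$ then $|xv|=|u|+1$, and if $|v|=|u|+1$ then $|ux|=|v|$, so the set for $E'$ is closed. For "$\supseteq$": the letters $x$ in group 4 are arbitrary, so alternating the two productions of group 4 produces all the listed words.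

**Step 5: if $\mathrm{Av}(\mathrm{Err})$ is finite, everything is regular.** Choose $K\ge1$ such that every word over $T$ of length $\ge K$ has a factor in $\mathrm{Err}$. Take a word in $W$ and let $f\in F$ be a shortest factor of it that lies in $F$. Suppose $|f|>2K+1$. Then $f$ is $uYv$ with $|u|+|v|>2K$, or $f\in T^+$. Either way $f$ contains a $T$-word of length $K$, which has a factor in $\mathrm{Err}\subseteq F$ shorter than $f$, a contradiction. (This is where linearity is needed: in a non-linear grammar a long sentential form might contain no long $T$-word.) Hence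
$$W=N_R^*\{f\in F:|f|\le2K+1\}N_R^*$$
is regular. By Step 4 a word outside $W$ in any of the other languages is of the form $uYv$ with $Y\in\mathcal X\cup\{E,E'\}$, or a $T$-word $u$. Since it has no factor in $\mathrm{Err}$, we have $|u|,|v|<K$. There are finitely many such words, so every $L(R)$ is either finite or the union of $W$ with a finite set. By Lemma 5, $\mathcal R$ is regular.

**Step 6: if $\mathrm{Av}(\mathrm{Err})$ is infinite, $L(E)$ is not regular.** $\mathrm{Av}(\mathrm{Err})$ is closed under factors and $T$ is finite, so it contains a word $u_n$ of each length $n$. Consider $u_nEu_m$. No element of $F$ contains the letter $E$, so a factor of $u_nEu_m$ in $F$ would be a factor of $u_n$ or of $u_m$, hence in $F\cap T^+=\mathrm{Err}$, which is impossible. So $u_nEu_m\notin W$, and by Step 4, $u_nEu_m\in L(E)$ iff $n=m$. The words $u_nE$ are pairwise Myhill–Nerode inequivalent, so $L(E)$ is not regular, and by Lemma 5 neither is $\mathcal R$. $\square$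

Two checks by hand with $T=\{a\}$. If $\mathrm{Err}=\{aa\}$, from $Z\to aY$, $Y\to a$, then $F=\{A,Z,aY,aa\}$ and $L(E)=W\cup\{E,\,aE',\,aEa\}$: the longer matched words contain $aa$. If $\mathrm{Err}=\emptyset$, then $F=\{A,Z\}$, and $a^nEa^m\in L(E)$ iff $n=m$.

## 5. Dyadic tilings and the ruler on the integers

It remains to see that "is $\mathrm{Av}(\mathrm{Err})$ finite?" is undecidable for linear $\mathrm{Err}$. For finite $\mathrm{Err}$ it is decidable: long words of $\mathrm{Av}(\mathrm{Err})$ are long paths in a finite graph whose vertices are words of a fixed length, and one looks for a cycle. So we must use what a linear grammar can do beyond finite sets: generate a word $x_d\cdots x_1\,c\,y_1\cdots y_d$ and impose conditions on the pairs $(x_i,y_i)$ around the center $c$. The undecidable object should therefore be governed by comparisons that are symmetric about a center. The following tilings fit.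

**Definition (dyadic tile systems).** A *dyadic tile system* is $(D,H,V)$ with $D$ a finite set, $H\subseteq D^2$, $V\subseteq D^3$. Let
$$P_K=\{(k,m):0\le k\le K,\ 0\le m<2^{K-k}\},$$
so that $P_K\subseteq P_{K+1}$ and $\bigcup_KP_K=\mathbb N^2$. A *tiling* of $P_K$ (or of $\mathbb N^2$) is a map $\theta$ from it to $D$ such that
$$(\theta(k,m),\theta(k,m+1))\in H\quad\text{and}\quad(\theta(k,2m),\theta(k,2m+1),\theta(k+1,m))\in V$$
whenever all cells involved lie in the domain.

So each cell $(k+1,m)$ is the parent of two cells $(k,2m),(k,2m+1)$ one row below. Example: let $D=\{0,1\}$, $H=D^2$, $V=\{(0,0,1)\}$. Then $P_1$ is tileable ($0,0$ in row $0$ and $1$ in row $1$). But $P_2$ is not: the two cells of row $1$ must both be $1$, and no triple $(1,1,\cdot)$ is in $V$. Restrictions of tilings are tilings and every condition lies within some $P_K$, so by König's lemma all $P_K$ are tileable iff $\mathbb N^2$ is tileable.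

Put the cell $(k,m)$ at the integer $n=2^k(2m+1)\ge1$. This is a bijection between $\mathbb N^2$ and the positive integers, and $k=v_2(n)$ is the 2-adic valuation. The children $(k,2m),(k,2m+1)$ of $(k+1,m)$ sit at distance $2^k$ to the left and right of their parent. The neighbors $(k,m),(k,m+1)$ sit at distance $2^k$ to the left and right of the integer $2^{k+1}(m+1)$. So every tiling condition concerns a pair of positions $g-2^k,g+2^k$ with $k<v_2(g)$: it is an $H$-condition for all such $k$, and moreover a $V$-condition if $k=v_2(g)-1$.

The trouble is that a linear grammar moving outward from $g$ cannot count, so it cannot know when the distance is a power of two. We let the letters carry this information. For $n=2^k(2m+1)\ge1$ put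
$$o(n)=\mathsf L\ \text{ if } m \text{ is even, i.e. } n/2^k\equiv1\bmod4,\qquad o(n)=\mathsf R\ \text{ if } m\text{ is odd, i.e. } n/2^k\equiv3\bmod4,$$
and $o(0)=\mathsf L$. For $n\ge1$ this says whether the cell at $n$ is a left or a right child. Further, with $k=v_2(n)$, put
$$p(n)=o(n-2^k),\qquad q(n)=o(n+2^k).$$

| $n$ | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 | 10 | 11 | 12 | 13 | 14 | 15 | 16 |
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
| $v_2(n)$ | 0 | 1 | 0 | 2 | 0 | 1 | 0 | 3 | 0 | 1 | 0 | 2 | 0 | 1 | 0 | 4 |
| $o(n)$ | L | L | R | L | L | R | R | L | L | L | R | R | L | R | R | L |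

Everything below rests on one line of arithmetic:
$$\text{if } a \text{ is even and } f \text{ is odd, then one of } a-f,\ a+f \text{ is}\equiv1 \text{ and the other}\equiv3\pmod4, \tag{2}$$
because both are odd and their difference is $2f\equiv2\pmod4$.

**Lemma 7.** Let $g\ge1$, $\ell=v_2(g)\ge1$, $0<d<2^\ell$ and $j=v_2(d)$.
(i) $g-d\ge1$, $v_2(g\pm d)=j$ and $o(g-d)\ne o(g+d)$.
(ii) If $d=2^j$, then $q(g-d)=p(g+d)=o(g)$. If $d\ne2^j$, then $q(g-d)\ne p(g+d)$.
(iii) If $d=2^j$, then $(o(g-d),o(g+d))$ is $(\mathsf R,\mathsf L)$ for $j\le\ell-2$ and $(\mathsf L,\mathsf R)$ for $j=\ell-1$.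

*Proof.* (i) $g\ge2^\ell>d$. As $j<\ell$, $g/2^j$ is even and $d/2^j$ is odd, so (2) applies to them. (ii) By (i), $q(g-d)=o(g-d+2^j)$ and $p(g+d)=o(g+d-2^j)$. If $d=2^j$ both are $o(g)$. Otherwise put $e=d-2^j$. Then $0<e<2^\ell$, and the two values are $o(g-e)$ and $o(g+e)$, which differ by (i) applied to $e$. (iii) $(g\pm d)/2^j=g/2^j\pm1$, and $g/2^j\equiv0\pmod4$ if $j\le\ell-2$, while $g/2^j\equiv2\pmod4$ if $j=\ell-1$. $\square$

For $g=8$: at $d=1,2$ the pairs of orientations $o$ are $(\mathsf R,\mathsf L)$. At $d=3$, $q(5)=o(6)=\mathsf R$ and $p(11)=o(10)=\mathsf L$ differ. At $d=4$ the orientations at $4$ and $12$ are $(\mathsf L,\mathsf R)$. The restriction $d<2^\ell$ is essential. For $g=36$ (so $2^\ell=4$) and $d=29$ we have $q(7)=o(8)=\mathsf L$, $p(65)=o(64)=\mathsf L$ and $o(36)=\mathsf L$, although $29$ is not a power of two.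

So within the range $d<2^{v_2(g)}$, comparing $q(g-d)$, $p(g+d)$ and $o(g)$ detects the powers of two, and the first $(\mathsf L,\mathsf R)$ among these marks the children of $g$. There the comparison should stop. Thus walking outward from $g$ never leaves the range.

**Definition (the alphabet and the errors).** Given $(D,H,V)$, let $T$ be the set of letters $(\lambda,o,p,q,\tau)$ with $\lambda\in\{0,1\}$, $o,p,q\in\{\mathsf L,\mathsf R\}$, $\tau\in D$. The components of a letter $x$ are written $\lambda(x),o(x),\dots$. Let $c$ be a letter with $\lambda(c)=1$. A pair $(x,y)$ of letters is *balanced* if $o(x)\ne o(y)$, and a *$c$-record* if $q(x)=p(y)=o(c)$.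

- It is *$c$-passable* if it is balanced and either is not a $c$-record, or is a $c$-record with $o(x)=\mathsf R$, $o(y)=\mathsf L$ and $(\tau(x),\tau(y))\in H$.
- It is *$c$-final* if it is a $c$-record with $o(x)=\mathsf L$, $o(y)=\mathsf R$, $(\tau(x),\tau(y))\in H$, $(\tau(x),\tau(y),\tau(c))\in V$, $p(c)=p(x)$ and $q(c)=q(y)$.
- It is *$c$-bad* if it is neither $c$-passable nor $c$-final.

No pair is both passable and final, and both properties imply balanced. The language $\mathrm{Err}\subseteq T^+$ consists of the words

- (e1) $xy$ with $\lambda(x)=\lambda(y)$;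
- (e2) $xyz$ with $\lambda(x)=\lambda(z)=0$ and $o(x)=o(z)$;
- (e3) $xy$ with $\lambda(x)=0$ and $q(x)\ne o(y)$; and $xy$ with $\lambda(y)=0$ and $p(y)\ne o(x)$;
- (e4) $x_d\cdots x_1\,c\,y_1\cdots y_d$ with $d\ge1$, $\lambda(c)=1$, $(x_i,y_i)$ $c$-passable for all $i<d$, and $(x_d,y_d)$ $c$-bad.

This language is linear: take $Z\to xX_cy$ for $c$-bad $(x,y)$, $X_c\to xX_cy$ for $c$-passable $(x,y)$, $X_c\to c$, for each $c$ with $\lambda(c)=1$, together with finitely many words for (e1)–(e3).

**Proposition 8.** From $(D,H,V)$ one can compute a linear grammar for a language $\mathrm{Err}\subseteq T^+$ such that $\mathrm{Av}(\mathrm{Err})$ is infinite iff $\mathbb N^2$ is tileable.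

The grammar is the one just given. The next two sections prove the two directions.

## 6. A tiling gives an infinite error-free word

Let $\theta$ tile $\mathbb N^2$. For $n=2^k(2m+1)\ge1$ let $w_n$ be the letter with $\lambda=0$ iff $k=0$, with $o=o(n)$, $p=p(n)$, $q=q(n)$ as in Section 5, and with $\tau=\theta(k,m)$. We show that $w_1w_2w_3\cdots$ has no factor in $\mathrm{Err}$. Then all its prefixes lie in $\mathrm{Av}(\mathrm{Err})$, which is therefore infinite.

**Step 1: the short errors.** (e1): $\lambda$ records parity. (e2): $\lambda=0$ at $n$ and $n+2$ means both are odd, and then one is $1$ and the other $3$ modulo $4$, so $o$ differs. (e3): for odd $n$, $q(n)=o(n+1)$ and $p(n)=o(n-1)$ by definition.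

**Step 2: the errors (e4).** Such a word is centered at some $g$ with $\lambda=1$, so $g=2^\ell(2\mu+1)$ with $\ell\ge1$. Let $c=w_g$, let $1\le d\le2^{\ell-1}$, $j=v_2(d)$, $x=w_{g-d}$, $y=w_{g+d}$. By Lemma 7(i) the pair is balanced.

- If $d\ne2^j$, the pair is not a $c$-record by Lemma 7(ii), hence it is passable.
- If $d=2^j$ with $j\le\ell-2$, it is a $c$-record with $o(x)=\mathsf R$, $o(y)=\mathsf L$ by Lemma 7(ii),(iii). The positions $g\mp2^j$ carry consecutive cells of row $j$, so $(\tau(x),\tau(y))\in H$. The pair is passable.
- If $d=2^{\ell-1}$, it is a $c$-record with $o(x)=\mathsf L$, $o(y)=\mathsf R$. We have $g-d=2^{\ell-1}(4\mu+1)$ and $g+d=2^{\ell-1}(4\mu+3)$, so the cells are $(\ell-1,2\mu)$ and $(\ell-1,2\mu+1)$, while $g$ carries $(\ell,\mu)$. So the $H$- and $V$-conditions hold. Moreover $p(x)=o(g-d-2^{\ell-1})=o(g-2^\ell)=p(c)$ and $q(y)=o(g+2^\ell)=q(c)$. The pair is final.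

So going outward from $g$ one meets passable pairs and then, at $d=2^{\ell-1}$, a final pair. An (e4)-word of radius $d\le2^{\ell-1}$ would need a bad pair at distance $d$, and there is none. One of radius $d>2^{\ell-1}$ would need a passable pair at distance $2^{\ell-1}$, but that pair is final. Hence no (e4)-word occurs. $\square$

## 7. An infinite error-free word is a tiling

Let $\mathrm{Av}(\mathrm{Err})$ be infinite. It is factor-closed, so for each $n$ it contains a word of length $2n+1$, which we index by $[-n,n]$. Restricting such a word to $[-n',n']$ with $n'<n$ gives again a word of $\mathrm{Av}(\mathrm{Err})$. By König's lemma there is a bi-infinite word $w:\mathbb Z\to T$ with all factors in $\mathrm{Av}(\mathrm{Err})$. From now on $\lambda(n),o(n),p(n),q(n),\tau(n)$ are the components of $w(n)$, and "the pair at distance $d$ from $g$" is $(w(g-d),w(g+d))$, with "$g$-final" short for "$w(g)$-final", and so on. We must show that this word has no choice but to look like a ruler.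

The errors (e4) act through the following statement:
$$\begin{aligned}&\text{if }\lambda(g)=1\text{ and for all }1\le d<d_0\text{ the pair at distance }d\text{ from }g\text{ is not }g\text{-final},\\&\text{then these pairs are }g\text{-passable, and the pair at distance }d_0\text{ is not }g\text{-bad.}\end{aligned}\tag{3}$$
Indeed, if all pairs at distances below $d$ are passable, then the pair at distance $d$ is not bad, since otherwise (e4) occurs. If moreover $d<d_0$, it is not final, so it is passable. Induct on $d$.

**Claim.** There are integers $s_0,s_1,\dots$ with $s_{j+1}\equiv s_j\pmod{2^{j+2}}$ such that for all $j$, all $0\le i\le j$ and all $n$ with $v_2(n-s_j)=i$: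

- (a) $\lambda(n)=0$ iff $i=0$ (and also $\lambda(n)=1$ whenever $v_2(n-s_j)>j$);
- (b) $o(n)=\mathsf L$ iff $(n-s_j)/2^i\equiv1\pmod4$;
- (c) $p(n)=o(n-2^i)$ and $q(n)=o(n+2^i)$.

Here $v_2(0)=\infty$. For fixed $i$ these statements depend only on $s_j$ modulo $2^{i+2}$. So when passing from $j$ to $j+1$, the statements for $i\le j$ remain true with $s_{j+1}$ in place of $s_j$, and only $i=j+1$ has to be shown.

**The start $j=0$: the short errors fix row $0$.** By (e1), $\lambda$ alternates. By (e2), $o$ alternates along the positions with $\lambda=0$. So the positions with $\lambda=0$ and $o=\mathsf L$ form one residue class modulo $4$, which we write as $s_0+1$. Then (a) and (b) hold for $i=0$, and (c) for $i=0$ is (e3).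

**From $j$ to $j+1$: preparation.** Put $s=s_j$. The analogue of Lemma 7(i) holds:
$$\text{if } e\ne0,\ v_2(e)=i\le j\text{ and }v_2(g-s)\ge i+1,\text{ then }o(g-e)\ne o(g+e). \tag{4}$$
Indeed $(g-s)/2^i$ is even and $e/2^i$ odd, so by (2) the numbers $(g\pm e-s)/2^i$ are $1$ and $3$ modulo $4$ in some order, and (b) applies.

**Step 1: orientations in row $j+1$ alternate.** Let $v_2(g-s)\ge j+2$. Then $\lambda(g)=1$ by (a). We show that no pair at distance $1\le d<2^{j+1}$ from $g$ is $g$-final. Let $i=v_2(d)\le j$.

- If $d=2^i$, then $(g-s)/2^i\equiv0\pmod4$, so $(g+d-s)/2^i\equiv1$ and $o(g+d)=\mathsf L$ by (b). A final pair would need $\mathsf R$ there.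
- If $d\ne2^i$, let $e=d-2^i$. Then $0<e<2^{j+1}$, so $v_2(e)\le j$. As $v_2(g\pm d-s)=i$, (c) gives $q(g-d)=o(g-e)$ and $p(g+d)=o(g+e)$, and these differ by (4). So the pair is not a record, hence not final.

By (3) with $d_0=2^{j+1}$, the pair at distance $2^{j+1}$ is not bad, so it is balanced: $o(g-2^{j+1})\ne o(g+2^{j+1})$. As $g$ runs through $s+2^{j+2}\mathbb Z$, this says that $o$ alternates along the progression $s+2^{j+1}+2^{j+2}\mathbb Z$, which is the set of $n$ with $v_2(n-s)=j+1$. Replacing $s$ by $s+2^{j+2}$ changes $(n-s)/2^{j+1}$ by $2$. So for a suitable $s_{j+1}\in\{s,s+2^{j+2}\}$, (b) holds for $i=j+1$. Statement (a) for $j+1$ holds because $\lambda(n)=0$ iff $n-s_{j+1}$ is odd.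

**Step 2: the components $p,q$ in row $j+1$ are correct.** Let $v_2(n-s)=j+1$, which is equivalent to $v_2(n-s_{j+1})=j+1$. Then $\lambda(n)=1$. We show first that for $1\le d<2^j$ the pair at distance $d$ from $n$ is not $n$-final. Let $i=v_2(d)\le j-1$. If $d=2^i$, then $(n-s)/2^i\equiv0\pmod4$, so $o(n+d)=\mathsf L$: not final. If $d\ne2^i$, put $e=d-2^i\in(0,2^j)$. By (c) and (4), $q(n-d)=o(n-e)\ne o(n+e)=p(n+d)$: not a record, so not final.

By (3) with $d_0=2^j$, the pair at distance $2^j$ from $n$ is not $n$-bad. As $(n-s)/2^j\equiv2\pmod4$, (b) gives $o(n-2^j)=\mathsf L$ and $o(n+2^j)=\mathsf R$. By (c), $q(n-2^j)=o(n)=p(n+2^j)$, so the pair is an $n$-record. A record with these orientations is not passable. So the pair is $n$-final. By the definition of final and by (c) for $i=j$,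
$$p(n)=p(n-2^j)=o(n-2^{j+1}),\qquad q(n)=q(n+2^j)=o(n+2^{j+1}).$$
This is (c) for $i=j+1$, and the Claim is proved.

**Step 3: read off the tile conditions.** In Step 2 we saw that the pair at distance $2^j$ from $n$ is final. Hence, for every $j\ge0$,
$$\begin{aligned}&\text{if }v_2(n-s_{j+1})=j+1,\text{ then }(\tau(n-2^j),\tau(n+2^j))\in H\\&\text{and }(\tau(n-2^j),\tau(n+2^j),\tau(n))\in V.\end{aligned}\tag{5}$$
Moreover, for every $i\ge0$,
$$\text{if }v_2(g-s_i)\ge i+1,\text{ then }(\tau(g-2^i),\tau(g+2^i))\in H. \tag{6}$$
To see (6): since $s_{i+1}\equiv s_i\pmod{2^{i+2}}$, either $v_2(g-s_{i+1})=i+1$, and (5) applies with $j=i$, or $v_2(g-s_i)\ge i+2$. In the second case Step 1 with $j=i$ and (3) show that the pair at distance $2^i<2^{i+1}$ from $g$ is passable. By (c), $q(g-2^i)=o(g)=p(g+2^i)$, so it is a $g$-record. A passable record satisfies $H$.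

**Step 4: assemble a tiling of $P_K$.** Fix $K$, choose $n$ with $v_2(n-s_K)=K$ (for example $n=s_K+2^K$), and put
$$\theta(k,m)=\tau\big(n-2^K+2^k(2m+1)\big)\qquad((k,m)\in P_K).$$
Since $2^{K+1}$ divides $n-2^K-s_K$, the position of $(k,m)$ has valuation $k$ relative to $s_K$. The congruences between the $s_j$ imply $s_K\equiv s_k\pmod{2^{k+2}}$ for $k\le K$.

The cells $(k,m),(k,m+1)$ sit at $g\mp2^k$ with $g=n-2^K+2^{k+1}(m+1)$. Then $v_2(g-s_K)\ge k+1$, hence $v_2(g-s_k)\ge k+1$, and (6) gives the $H$-condition. If the cell $(k+1,m)\in P_K$ sits at $P=n-2^K+2^{k+1}(2m+1)$, then $(k,2m)$ and $(k,2m+1)$ sit at $P-2^k$ and $P+2^k$. Since $v_2(P-s_K)=k+1$ gives $v_2(P-s_{k+1})=k+1$, (5) with $j=k$ gives the $V$-condition. So $\theta$ tiles $P_K$. As $K$ was arbitrary, $\mathbb N^2$ is tileable, and Proposition 8 is proved. $\square$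

## 8. Averages: from affine maps to dyadic tilings

**Definition (affine families and orbits).** Let $\mathcal F=(U_i,f_i)_{i\in I}$ be a finite family, with $U_i\subset\mathbb R^2$ a closed unit square with integer corners and $f_i(y)=M_iy+c_i$ an affine map with rational entries. An *orbit of length $K$* is a sequence $(y_0,i_0),\dots,(y_K,i_K)$ with $y_j\in U_{i_j}$ for all $j$ and $y_{j+1}=f_{i_j}(y_j)$ for $j<K$.

Example with the single square $[0,1]^2$: for $f(y)=y/2$ there are orbits of every length; for $f(y)=y+(1,0)$, starting with first coordinate $0$ gives an orbit of length $1$, and there is none of length $2$.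

**Proposition 9.** From $\mathcal F$ one can compute a dyadic tile system that tiles $\mathbb N^2$ iff $\mathcal F$ has orbits of every length.

This tiling step follows the idea of Kari (*The tiling problem revisited*, MCU 2007). A row represents a point $y$ by the sequence $\lfloor(m+1)y\rfloor-\lfloor my\rfloor$, $m=0,1,\dots$, whose average is $y$. (In dimension one, $y=\frac13$ gives $0,0,1,0,0,1,\dots$.) The row below should represent $f_i(y)$. One would first try to demand, for a parent $t_p$ and children $t_a,t_b$, that $f_i(t_p)=\frac12(t_a+t_b)$ exactly. This breaks at once: for $f(y)=y/3$ on $[0,1]^2$ and $t_p=(1,1)$ the left side has coordinates $\frac13$, while the right side has coordinates in $\{0,\frac12,1\}$. So the rounding error must be passed on to the next parent, as a carry, and the point is that finitely many carries suffice.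

*Proof.* **Step 1: the tile system.** Let $\nu$ be twice a common denominator of all entries of the $M_i,c_i$, let $\beta=\max_i\|M_i\|_\infty+\frac12$ (with the operator norm for the maximum norm), and let
$$C=\{v\in\tfrac1\nu\mathbb Z^2:\|v\|_\infty\le\beta\},$$
a finite set. (If $I=\emptyset$, take $D=\emptyset$; then there are neither orbits nor tilings.) Let $D$ be the set of $(i,t,l,r)$ with $i\in I$, $t$ a corner of $U_i$, and $l,r\in C$. Let $H$ consist of the pairs with equal $i$ such that $r$ of the first equals $l$ of the second. Let $V$ consist of the triples (left child $a$, right child $b$, parent $p$) with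
$$f_{i_p}(t_p)+l_p=\tfrac12(t_a+t_b)+r_p. \tag{7}$$

**Step 2: an orbit of length $K$ gives a tiling of $P_K$.** Rows are numbered from below and the orbit runs downward. Given an orbit of length $K$, row $k$ gets index $i_{K-k}$ and, with $y=y_{K-k}$,
$$t(k,m)=\lfloor(m+1)y\rfloor-\lfloor my\rfloor\quad\text{(coordinatewise)}.$$
Each coordinate of $t(k,m)$ lies between the floor and the ceiling of that coordinate of $y$. As $y\in U_{i_{K-k}}$ and this square has integer corners, $t(k,m)$ is a corner of it. In row $0$ take $l=r=0$. In row $k\ge1$ let $i=i_{K-k}$, $y=y_{K-k}$, $y'=f_i(y)=y_{K-k+1}$, and give cell $(k,m)$ the carries $l=\kappa_m$, $r=\kappa_{m+1}$, where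
$$\kappa_m=M_i\lfloor my\rfloor+mc_i-\tfrac12\lfloor2my'\rfloor.$$
By the choice of $\nu$, $\kappa_m\in\frac1\nu\mathbb Z^2$. Write $\{\cdot\}$ for the fractional part. Since $my'=M_i(my)+mc_i$,
$$\kappa_m=M_i(my)-M_i\{my\}+mc_i-my'+\tfrac12\{2my'\}=-M_i\{my\}+\tfrac12\{2my'\},$$
so $\|\kappa_m\|_\infty\le\beta$ and $\kappa_m\in C$. Further
$$\kappa_{m+1}-\kappa_m=M_it(k,m)+c_i-\tfrac12\big(\lfloor(2m+2)y'\rfloor-\lfloor2my'\rfloor\big)=f_i(t(k,m))-\tfrac12\big(t(k-1,2m)+t(k-1,2m+1)\big),$$
which is (7). The $H$-conditions hold by construction. So if $\mathcal F$ has orbits of every length, every $P_K$ is tileable, hence $\mathbb N^2$ is.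

**Step 3: a tiling of $\mathbb N^2$ gives orbits of every length.** By $H$ the index is constant, say $i_k$, on row $k$. For $N\ge k$ let $a_k^{(N)}$ be the average of $t(k,m)$ over $0\le m<2^{N-k}$. It lies in $U_{i_k}$ by convexity. Let $N\ge k+1$ and sum (7) over the first $2^{N-k-1}$ cells of row $k+1$. By $H$ the carries telescope, leaving one $l$ on the left and one $r$ on the right. Dividing by $2^{N-k-1}$, and using that $f_{i_{k+1}}$ is affine, so that it commutes with averages, we get
$$\big\|f_{i_{k+1}}(a_{k+1}^{(N)})-a_k^{(N)}\big\|_\infty\le\frac{2\beta}{2^{N-k-1}},$$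
because $\frac12\sum_{m<2^{N-k}}t(k,m)=2^{N-k-1}a_k^{(N)}$. By compactness and a diagonal argument there is a sequence of values $N\to\infty$ along which $a_k^{(N)}$ converges for every $k$, say to $y^{(k)}\in U_{i_k}$. In the limit $f_{i_{k+1}}(y^{(k+1)})=y^{(k)}$. So for every $K$,
$$(y^{(K)},i_K),\ (y^{(K-1)},i_{K-1}),\ \dots,\ (y^{(0)},i_0)$$
is an orbit of length $K$. $\square$

## 9. Turing machines as affine families

**Definition (immortal configurations).** Let $\mathcal M$ be a deterministic one-tape Turing machine with state set $Q$, tape alphabet $\Gamma$ and partial transition function $\delta:Q\times\Gamma\rightharpoonup Q\times\Gamma\times\{-1,+1\}$. It halts where $\delta$ is undefined. A *configuration* consists of any state, a head position, and an arbitrary content of the bi-infinite tape. It is *immortal* if $\mathcal M$ never halts from it.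

For example, if $\delta(q,0)=(q,0,+1)$ is the only instruction, the configuration with state $q$ and an all-zero tape is immortal. If instead $\delta(q,0)=(q',0,+1)$ with $q'\ne q$ is the only instruction, every configuration halts after at most one step.

**Hooper's theorem.** It is undecidable whether a given deterministic one-tape Turing machine has an immortal configuration.

A stationary instruction can be replaced by a right move into a new state followed by an unconditional left move. This does not affect the existence of immortal configurations, so we may assume moves in $\{-1,+1\}$.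

**Proposition 10.** From a Turing machine $\mathcal M$ one can compute $\mathcal F$ as in Section 8 such that $\mathcal F$ has orbits of every length iff $\mathcal M$ has an immortal configuration.

*Proof.* **Step 1: the family.** Identify $Q$ with $\{0,\dots,h-1\}$ and $\Gamma$ with $\{0,2,\dots,2g-2\}$, where $g=|\Gamma|$, and let $B=2g$. The indices are the $i=(q,a,e)$ with $\delta(q,a)$ defined and $e\in\Gamma$. Think of $q$ as the state, $a$ as the symbol under the head, $e$ as the symbol to its left. Let
$$U_i=[e,e+1]\times[a+2Bq,\ a+2Bq+1]$$
and, writing $\rho=\hat r-2Bq-a$,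
$$f_i(\ell,\hat r)=\begin{cases}\big(b+\ell/B,\ B\rho+2Bq'\big)&\text{if }\delta(q,a)=(q',b,+1),\\[2pt]\big(B(\ell-e),\ e+(b+\rho)/B+2Bq'\big)&\text{if }\delta(q,a)=(q',b,-1).\end{cases}$$

**Step 2: an immortal configuration gives an infinite orbit.** Encode a configuration with state $q$, head at $z$ and tape content $\mathrm{sym}$ by
$$\ell=\sum_{n\ge0}B^{-n}\,\mathrm{sym}(z-1-n),\qquad\hat r=2Bq+\sum_{n\ge0}B^{-n}\,\mathrm{sym}(z+n).$$
Tails satisfy $0\le\sum_{n\ge1}B^{-n}\mathrm{sym}(\cdot)\le\frac{2g-2}{B-1}\le1$. So the point lies in $U_{(q,a,e)}$ with $a=\mathrm{sym}(z)$, $e=\mathrm{sym}(z-1)$, and $\rho=\sum_{n\ge1}B^{-n}\mathrm{sym}(z+n)$. For a right move, the new left sequence is $b,\mathrm{sym}(z-1),\dots$ with value $b+\ell/B$, and the new right sequence is $\mathrm{sym}(z+1),\dots$ with value $B\rho$. For a left move, the new left sequence has value $B(\ell-e)$, and the new right sequence $e,b,\mathrm{sym}(z+1),\dots$ has value $e+(b+\rho)/B$. So $f_{(q,a,e)}$ maps the code to the code of the next configuration. An immortal configuration thus gives an infinite orbit, and so orbits of every length.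

**Step 3: why decoding is not immediate, and two observations.** In the converse direction one would like to read the tape off the starting point. But the points of $U_i$ need not be codes: with $g=2$, $B=4$ and symbols $0,2$, the value $\ell=1\in[0,1]$ is no code, since codes are at most $\frac23$ or at least $2$. Instead we read the tape off the indices of the whole orbit, and must show that these are consistent.

Let $((\ell_j,\hat r_j),(q_j,a_j,e_j))_{0\le j\le K}$ be an orbit. Write $\delta(q_j,a_j)=(q_j',b_j,\mathrm{dir}_j)$, $\rho_j=\hat r_j-2Bq_j-a_j\in[0,1]$, and $p_0=0$, $p_{j+1}=p_j+\mathrm{dir}_j$ for $j<K$.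

- The intervals $[\alpha,\alpha+1]$, $\alpha\in\Gamma$, are pairwise disjoint, and $0\le\ell_j\le2g-1<B$, $0\le b_j+\rho_j\le2g-1<B$.
- $q_{j+1}=q_j'$. In both cases of the definition of $f_i$ we have $\hat r_{j+1}\in[2Bq_j',2Bq_j'+B]$. The second-coordinate intervals of state $q$ lie in $[2Bq,2Bq+2g-1]$, so only those of $q=q_j'$ meet this range.

Put $r_j=\hat r_j-2Bq_j\in[a_j,a_j+1]$. After a left move at $j$ we have $r_{j+1}=e_j+(b_j+\rho_j)/B\in[e_j,e_j+1)$, so by disjointness
$$a_{j+1}=e_j,\qquad\rho_{j+1}=(b_j+\rho_j)/B\qquad(\text{left move at }j). \tag{8}$$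
After a right move at $j$,
$$\ell_{j+1}=b_j+\ell_j/B,\qquad r_{j+1}=B\rho_j\qquad(\text{right move at }j). \tag{9}$$

**Step 4: excursions to the right.** The purpose is to see that what was written before an excursion is read after it. *If $i\le k$, $p_i=p_k$ and $p_j\ge p_i$ for $i\le j\le k$, then $\ell_i=\ell_k$. Moreover, if $k'>i$ is the first return to $p_i$ after a right move at $i$, then $a_{k'}=b_i$.*

We use induction on $k-i$; the case $k=i$ is trivial. Let $k>i$. The move at $i$ is to the right. Let $k'\le k$ be the first return to $p_i$. Between $i+1$ and $k'-1$ the position is at least $p_i+1$, and $p_{i+1}=p_{k'-1}=p_i+1$. By induction and (9), $\ell_{k'-1}=\ell_{i+1}=b_i+\ell_i/B\in[b_i,b_i+1)$. Also $\ell_{k'-1}\in[e_{k'-1},e_{k'-1}+1]$, so $e_{k'-1}=b_i$ by disjointness. Step $k'-1$ is a left move, hence $\ell_{k'}=B(\ell_{k'-1}-b_i)=\ell_i$, and $a_{k'}=e_{k'-1}=b_i$ by (8). Finally the induction hypothesis for $(k',k)$ gives $\ell_k=\ell_{k'}=\ell_i$. The second statement is the case $k=k'$.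

**Step 5: excursions to the left.** *If $i\le k$, $p_i=p_k$ and $p_j\le p_i$ for $i\le j\le k$, then $\rho_i=\rho_k$. Moreover, if $k'>i$ is the first return to $p_i$ after a left move at $i$, then $a_{k'}=b_i$.*

Again induct on $k-i$, and let $k>i$. The move at $i$ is to the left. Let $k'\le k$ be the first return. Between $i+1$ and $k'-1$ the position is at most $p_i-1=p_{i+1}=p_{k'-1}$. By induction and (8), $\rho_{k'-1}=\rho_{i+1}=(b_i+\rho_i)/B$. Step $k'-1$ is a right move, so by (9) $r_{k'}=B\rho_{k'-1}=b_i+\rho_i\in[b_i,b_i+1]$. As also $r_{k'}\in[a_{k'},a_{k'}+1]$, disjointness gives $a_{k'}=b_i$, and then $\rho_{k'}=r_{k'}-a_{k'}=\rho_i$. The induction hypothesis for $(k',k)$ gives $\rho_k=\rho_i$.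

**Step 6: the orbit is a run of $\mathcal M$.** Let $i<k'$ be consecutive visits to the same cell. Since moves have size one, the head stays on one side of the cell in between. So Step 4 or Step 5 gives $a_{k'}=b_i$: the symbol at a visit is the one written at the previous visit. Start $\mathcal M$ in state $q_0$ at cell $0$ on the tape whose cell $z$ contains $a_j$, where $j$ is the first index with $p_j=z$ (arbitrary if there is none). By induction on $j$, at time $j$ the machine is in state $q_j$ at cell $p_j$ and reads $a_j$. Hence it performs the transition for $(q_j,a_j)$, writes $b_j$, enters $q_j'=q_{j+1}$ and, for $j<K$, moves to $p_{j+1}$. So $\mathcal M$ has a run performing $K+1$ transitions.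

**Step 7: from long runs to an immortal configuration.** If $\mathcal F$ has orbits of every length, then $\mathcal M$ has, for every $n$, a run of $n$ steps started at cell $0$. Such a run depends only on the initial state and the contents of the cells in $[-n,n]$. The pairs (state, content of $[-n,n]$) that allow $n$ steps form, under restriction, an infinite finitely branching tree. An infinite branch, which exists by König's lemma, is a state together with a full tape content from which $\mathcal M$ never halts. $\square$

## 10. Composing the reductions

**Proof of Theorem 3.** Propositions 10, 9, 8 and 6 compose to a computable map $\mathcal M\mapsto\mathcal R_{\mathcal M}$ from Turing machines to inverse-free RBoxes with all RIs of length $\le2$, such that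
$$\mathcal R_{\mathcal M}\text{ regular}\iff\mathrm{Av}(\mathrm{Err})\text{ finite}\iff\mathbb N^2\text{ not tileable}\iff\mathcal M\text{ has no immortal configuration.}$$
For the last equivalence: $\mathbb N^2$ is tileable iff $\mathcal F$ has orbits of every length, iff $\mathcal M$ has an immortal configuration. By Hooper's theorem the last property is undecidable, hence so is regularity of RBoxes of the restricted form, and a fortiori of all RBoxes.

It remains to show that non-regularity of restricted RBoxes is not recursively enumerable. By the König argument of Step 7 in Section 9, a machine without immortal configurations has a uniform bound on the lengths of its runs. For a given $n$ one can check by a finite search over states and contents of $[-n,n]$ that no run has $n$ steps. So the set of machines without immortal configurations is r.e. If the set of non-regular restricted RBoxes were r.e., then via $\mathcal M\mapsto\mathcal R_{\mathcal M}$ the set of machines with an immortal configuration would be r.e. too. Having an immortal configuration would then be decidable, contradicting Hooper's theorem. $\blacksquare$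

**Proof of Theorem 4(c).** Suppose a computable (total) function assigned to each inverse-free RBox with $n\le2$ a number which, whenever the RBox is regular, bounds the sizes of DFAs for all $L_{\mathcal R}(R)$. A DFA over $\Sigma^\pm$ for $L_{\mathcal R}(R)=L(R)$, $R\in N_R$, becomes a DFA over $N_R$ of the same size by dropping the transitions for inverse roles. So $\mathcal R$ is regular iff one of the finitely many tuples of DFAs over $N_R$ within the bound satisfies (1), by Lemma 5 and the uniqueness of the solution of (1). Testing these tuples would decide regularity of inverse-free RBoxes with $n\le2$, contradicting Theorem 3. $\blacksquare$
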